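\title{Arcwise connected spaces that carry a complex Haar system are planar}

\begin{abstract}
A complex Haar system on a compact Hausdorff space $X$ is a space of continuous complex-valued functions on $X$, of finite dimension $n\ge2$, whose nonzero members have at most $n-1$ zeros. We prove the conjecture that an arcwise connected compact Hausdorff space carrying a complex Haar system is homeomorphic to a subset of the plane. The proof finds a point $z\in X$ with arbitrarily small open neighborhoods whose complements are connected, uses the Haar determinant to inject $X\setminus\{z\}$ into the sphere so that the part of $X$ far from $z$ never separates the part near $z$, and then modifies this injection, layer by layer, until it extends to an embedding of $X$.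
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a compact Hausdorff space and let $C(X)$ be the linear space of continuous complex-valued functions on $X$. A subspace $M\subset C(X)$ of dimension $n\ge2$ is a \emph{complex Haar system} if every nonzero member of $M$ has at most $n-1$ zeros in $X$. In other words, for distinct points $x_1,\dots,x_n$ the evaluation map $M\to\mathbb C^n$, $f\mapsto(f(x_1),\dots,f(x_n))$, is injective, hence bijective: arbitrary values at $n$ distinct points are interpolated by exactly one member of $M$. We say that $X$ is \emph{of type $H$} if $X$ is a compact connected Hausdorff space and $C(X)$ contains a complex Haar system. A space is \emph{embeddable} if it is homeomorphic to a subspace of the plane $\mathbb R^2$. An \emph{arc} is a homeomorph of $[0,1]$, and a space is \emph{arcwise connected} if any two of its distinct points are joined by an arc in the space.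

The model is polynomial interpolation. If $X\subset\mathbb C$ is compact and infinite, the functions $1,\zeta,\dots,\zeta^{n-1}$ are linearly independent on $X$, and a nonzero polynomial of degree less than $n$ has at most $n-1$ zeros. So every compact connected plane set with more than one point is of type $H$, with Haar systems of all dimensions. The question is whether there are other spaces of type $H$.

One is led to guess that there are none. If $n=2$ and $f_1,f_2$ is a basis of $M$, the ratio $f_1/f_2$ is a continuous injection of $X$ into the Riemann sphere. If $n\ge3$, the members of $M$ that vanish at $n-2$ fixed points form a two-dimensional space, and the ratio of two basis elements injects $X$ minus these points into the sphere (Lemma~\ref{lem:det}). This falls short of a proof: the nonplanar graph $K_{3,3}$ becomes planar when an interior point of an edge is removed. To put the missing points back, one has to extract more from the Haar condition.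

The problem is posed in \cite{problem}, with the following known results:
\begin{itemize}
\item[(i)] (Schoenberg and Yang) a finite polyhedral set admits a complex Haar system only if it is embeddable;
\item[(ii)] a space of type $H$ that contains a homeomorph of the closed unit disk is embeddable;
\item[(iii)] the sphere $S^2$ is not of type $H$;
\item[(iv)] a locally connected space of type $H$ is embeddable.
\end{itemize}
The conjecture of \cite{problem} is that an arcwise connected space of type $H$ is embeddable. We prove it; of the results (i)--(iv), only (iii) is used.

\begin{theorem}\label{thm:main}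
Every arcwise connected space of type $H$ is embeddable.
\end{theorem}

The proof splits into a statement about continua and a statement about Haar systems. A \emph{continuum} is a nonempty compact connected metrizable space; it is \emph{nondegenerate} if it has more than one point. Every space of type $H$ is a nondegenerate continuum (Lemma~\ref{lem:det}). A continuum $X$ is \emph{colocally connected at $z$} if $z$ has a neighborhood base of open sets with connected complement. A continuum $X$ satisfies the finite chain condition (FC) if for every $\varepsilon>0$ and all $x,y\in X$ there are subcontinua $A_1,\dots,A_m$ of diameter at most $\varepsilon$ with $x\in A_1$, $y\in A_m$ and $A_i\cap A_{i+1}\ne\emptyset$ for $i<m$. An arcwise connected continuum satisfies (FC): cut an arc from $x$ to $y$ into finitely many subarcs of diameter at most $\varepsilon$.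

\begin{theorem}\label{thm:A}
A nondegenerate continuum satisfying \textup{(FC)}, in particular every nondegenerate arcwise connected continuum, is colocally connected at some point.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $X$ be of type $H$, with a Haar system of dimension $n$, and let $X$ be colocally connected at $z$. If $n\ge4$, assume also that $z$ lies on an arc in $X$. Then $X$ is embeddable.
\end{theorem}

Thus arcwise connectedness in Theorem~\ref{thm:main} can be weakened to colocal connectedness at one point of an arc. If the Haar system has dimension $3$, colocal connectedness at one point suffices, so by Theorem~\ref{thm:A} the conclusion then holds for all continua satisfying (FC). Together with the polynomial example, Theorem~\ref{thm:main} gives a characterization.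

\begin{theorem}\label{thm:C}
For an arcwise connected compact Hausdorff space $X$ with more than one point, the following are equivalent:
\begin{itemize}
\item[(1)] $X$ is of type $H$;
\item[(2)] $X$ is embeddable;
\item[(3)] $C(X)$ contains complex Haar systems of every dimension $n\ge2$.
\end{itemize}
\end{theorem}

Section~\ref{sec:det} collects what the Haar determinant gives, and Section~\ref{sec:model} shows the idea of the proof for a graph with $n=3$ and describes the plan for the general case.

Throughout, $\overline S$, $\operatorname{int}S$ and $\operatorname{Fr}S$ denote closure, interior and frontier, and $S\setminus z$ stands for $S\setminus\{z\}$. We identify $S^2=\mathbb C\cup\{\infty\}=\mathbb{CP}^1$; a \emph{homography} is a homeomorphism of $\mathbb{CP}^1$ induced by an invertible linear map of $\mathbb C^2$. For a space $S$, $\operatorname{Conf}_m(S)$ is the space of ordered $m$-tuples of distinct points of $S$, and a tuple $Z$ and the set of its entries are denoted by the same letter.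

\section{The Haar determinant}\label{sec:det}

Let $X$ be of type $H$, let $f_1,\dots,f_n$ be a basis of a Haar system, and put
\[
F=(f_1,\dots,f_n):X\to\mathbb C^n,\qquad \Delta(x_1,\dots,x_n)=\det[F(x_1),\dots,F(x_n)].
\]

\begin{lemma}\label{lem:det}
\begin{itemize}
\item[(a)] $\Delta\ne0$ on $\operatorname{Conf}_n(X)$, and $X$ is a nondegenerate continuum.
\item[(b)] Let $Z=(z_1,\dots,z_{n-2})\in\operatorname{Conf}_{n-2}(X)$ and let $\pi_Z:\mathbb C^n\to\mathbb C^2$ be a linear surjection whose kernel is the span of $F(z_1),\dots,F(z_{n-2})$. Then $w_Z(x)=[\pi_ZF(x)]$ defines a continuous injection $w_Z:X\setminus Z\to\mathbb{CP}^1=S^2$. Another choice of $\pi_Z$ changes $w_Z$ by a homography.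
\item[(c)] For $p\ne q$ in $X\setminus Z$ there is a homography $\xi$ with $\xi w_Z(p)=0$, $\xi w_Z(q)=\infty$ and
\[
\xi w_Z(y)=\frac{\Delta(y,p,Z)}{\Delta(y,q,Z)}\qquad\text{for all } y\in X\setminus(Z\cup\{q\}).
\]
\end{itemize}
\end{lemma}

\begin{proof}
(a) A nonzero combination $\sum c_kf_k$ vanishes at $x_1,\dots,x_n$ exactly when the rows of the matrix $[F(x_1),\dots,F(x_n)]$ are dependent, so the Haar property says that $\Delta\ne0$ on $\operatorname{Conf}_n(X)$. Since $\dim C(X)\ge2$, the space $X$ has more than one point; a finite Hausdorff space is discrete, so the connected space $X$ is infinite. Hence any $m\le n$ distinct points can be completed to $n$ distinct points, and their images under $F$ are linearly independent. In particular $F$ is injective, so it embeds the compact space $X$ in $\mathbb C^n$, and $X$ is metrizable.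

(b) By the independence just noted, the span $E$ of the $F(z_k)$ has dimension $n-2$, so $\pi_Z$ exists, and two choices differ by an invertible linear map of $\mathbb C^2$. The alternating bilinear forms $\det(\pi_Z\alpha,\pi_Z\beta)$ and $\det[\alpha,\beta,F(z_1),\dots,F(z_{n-2})]$ in $\alpha,\beta\in\mathbb C^n$ both descend to nonzero alternating forms on the two-dimensional space $\mathbb C^n/E$, so they are proportional:
\begin{equation}\label{eq:det}
\det(\pi_ZF(x),\pi_ZF(y))=c_Z\,\Delta(x,y,Z),\qquad c_Z\ne0 .
\end{equation}
For $x\ne y$ in $X\setminus Z$ the right side is nonzero, so $\pi_ZF(x)$ and $\pi_ZF(y)$ are linearly independent. Hence $w_Z$ is well defined, continuous and injective.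

(c) The vectors $\alpha=\pi_ZF(p)$ and $\beta=\pi_ZF(q)$ are independent, so $\xi([\eta])=\det(\eta,\alpha)/\det(\eta,\beta)$ is a homography with $\xi([\alpha])=0$ and $\xi([\beta])=\infty$. The formula follows from \eqref{eq:det}.
\end{proof}

For polynomials on a plane set, $\Delta$ is the Vandermonde determinant $\prod_{k<l}(x_l-x_k)$, the factors $z_k-y$ cancel in (c), and $\xi w_Z(y)=c\,(y-p)/(y-q)$ with a constant $c\ne0$. So in the model case every $w_Z$ is the inclusion of $X\setminus Z$ in the sphere, up to a homography. In general the maps $w_Z$ are our candidates for an embedding, and the sphere is as good as the plane.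

\begin{lemma}\label{lem:sphere}
If a space $X$ of type $H$ embeds in $S^2$, then $X$ is embeddable. In particular, $X$ is embeddable if it has a Haar system of dimension $2$.
\end{lemma}

\begin{proof}
If the image of the embedding were all of $S^2$, then $S^2$ would be of type $H$, contrary to the known result (iii). So the image misses a point and lies in a copy of $\mathbb R^2$. If $n=2$, the map $w_Z$ for the empty tuple $Z$ is a continuous injection of the compact space $X$ into $S^2$.
\end{proof}

Now let $n\ge3$. A single map $w_Z$ says nothing about the points of $Z$. What does carry information is the way the maps $w_Z$ vary with $Z$, and we record it by a discrete invariant. Let $U\subsetneq X$ be open and let $P=X\setminus U$, a nonempty compact set. Write $C(P,\mathbb C^*)$ for the multiplicative group of continuous maps $P\to\mathbb C\setminus\{0\}$ and $\exp C(P)$ for the subgroup of those maps that have a continuous logarithm. For $a=(a_1,\dots,a_{n-1})\in\operatorname{Conf}_{n-1}(U)$ the function $y\mapsto\Delta(y,a_1,\dots,a_{n-1})$ has no zero on $P$; let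
\[
\delta_U(a)\in C(P,\mathbb C^*)/\exp C(P)
\]
be its class. It has two properties.
\begin{itemize}
\item[($\delta$1)] \emph{$\delta_U$ is symmetric in $a_1,\dots,a_{n-1}$.} A permutation multiplies $\Delta$ by $\pm1$, and $-1=e^{i\pi}$.
\item[($\delta$2)] \emph{$\delta_U$ is locally constant, hence constant on connected subsets of $\operatorname{Conf}_{n-1}(U)$.} Since $P$ is compact, for $a'$ near $a$ we have $|\Delta(y,a')/\Delta(y,a)-1|<1$ for all $y\in P$, and then the principal branch gives a logarithm of the quotient.
\end{itemize}
The invariant detects separation of the sphere, through a theorem of Borsuk.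

\begin{lemma}[Borsuk]\label{lem:borsuk}
If $K\subset\mathbb C\setminus\{0\}$ is compact and the identity function of $K$ has a continuous logarithm on $K$, then $0$ lies in the unbounded component of $\mathbb C\setminus K$.
\end{lemma}

\begin{proof}
Suppose that $0$ lies in a bounded component $\Omega$. Extend the logarithm to a continuous function $g$ on $\mathbb C$ by Tietze's theorem, and let $h=e^g$ on $\overline\Omega$ and $h(\zeta)=\zeta$ on $\mathbb C\setminus\Omega$. The two definitions agree on $\operatorname{Fr}\Omega\subset K$, so $h$ is continuous and has no zero on $\mathbb C$. But $h(\zeta)=\zeta$ on a large circle, where the winding number about $0$ is $1$; this is impossible for a zero-free map of the disk bounded by that circle.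
\end{proof}

\begin{lemma}\label{lem:sep}
Let $Z\in\operatorname{Conf}_{n-2}(U)$ and let $x,x'\in U\setminus Z$ satisfy $\delta_U(x,Z)=\delta_U(x',Z)$. Then $w_Z(x)$ and $w_Z(x')$ lie in the same component of $S^2\setminus w_Z(P)$.
\end{lemma}

\begin{proof}
Let $x\ne x'$ and take $\xi$ as in Lemma~\ref{lem:det}(c) with $p=x$, $q=x'$. By hypothesis the function $\xi w_Z(y)=\Delta(y,x,Z)/\Delta(y,x',Z)$ has a continuous logarithm on $P$. Since $\xi w_Z$ maps $P$ homeomorphically onto a compact set $K\subset\mathbb C\setminus\{0\}$, the identity function of $K$ has a continuous logarithm. By Lemma~\ref{lem:borsuk}, $0$ and $\infty$ lie in the same component of $S^2\setminus K$. Apply $\xi^{-1}$.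
\end{proof}

\section{The model case: a graph with \texorpdfstring{$n=3$}{n=3}}\label{sec:model}

Let $X$ be a finite connected graph with a Haar system of dimension $3$. We embed $X$ in $S^2$ by hand. Identify an arc in the interior of an edge with $[-2,2]$, and let $z=0$, $U=(-2,2)$, $P=X\setminus U$, $w=w_z$. The map $w$ injects $X\setminus z$ into $S^2$. The danger, realized by the planar drawings of $K_{3,3}$ with a point of an edge removed, is that the two loose ends $w((-2,0))$ and $w((0,2))$ lie in different components of $S^2\setminus w(P)$.

The Haar condition excludes this. In $\operatorname{Conf}_2(U)$, move the pair $(-1,0)$ to $(-1,1)$ and then to $(0,1)$. By ($\delta$2) and ($\delta$1),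
\[
\delta_U(-1,0)=\delta_U(0,1)=\delta_U(1,0).
\]
The point $-1$ cannot pass through $z=0$, but the two points can slide along the edge together and then exchange names, at the cost of a sign that the invariant does not see. By Lemma~\ref{lem:sep}, $w(-1)$ and $w(1)$ lie in one component $D$ of $S^2\setminus w(P)$. The connected sets $w((-2,-1])$ and $w([1,2))$ miss $w(P)$, so they lie in $D$ too. Since $D$ is open and connected, it is path connected, and $D\cup\{w(-2),w(2)\}$ contains a path, hence an arc $\alpha$, from $w(-2)$ to $w(2)$. This arc meets $w(P)$ only in its endpoints. Use $w$ on $P$ and a homeomorphism $[-2,2]\to\alpha$ on the rest: this is an embedding of $X$ in $S^2$.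

Three features of this argument have to be replaced in general.

\emph{The point $z$.} A general continuum has no free edge. What we can find is a point $z$ with small neighborhoods whose complements are connected; this is Theorem~\ref{thm:A}, proved in Section~\ref{sec:A}.

\emph{The injection of $X\setminus z$.} For $n\ge4$ the maps $w_Z$ miss $n-2\ge2$ points. We let $Z$ shrink to $z$ along an arc and glue the maps $w_Z$ by homeomorphisms of the sphere. The sliding argument then shows that the resulting injection $w$ of $X\setminus z$ has the property found above at every scale: the image of the part of $X$ far from $z$ does not separate the image of the part near $z$. This is Proposition~\ref{prop:coherent}.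

\emph{The last step.} Above we discarded $w$ near $z$ and drew a new arc. In general a neighborhood of $z$ is too complicated to be drawn afresh, and $w$ need not extend to an embedding. Instead we move the image by infinitely many homeomorphisms of the sphere, each fixing what was already settled, until $z$ can be placed at infinity. This is Theorem~\ref{thm:reembed}, proved in Sections~\ref{sec:reembed} and~\ref{sec:push}.

\section{Tools from continuum theory and plane topology}\label{sec:tools}

We use the following textbook facts about continua.
\begin{itemize}
\item[(C1)] In a compact Hausdorff space, the component of a point $x$ is the intersection of the clopen sets containing $x$. By compactness, if this component misses a closed set $E$, then some clopen set containing $x$ misses $E$.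
\item[(C2)] \emph{Boundary bumping.} If $E$ is a nonempty proper closed subset of a continuum $X$, then each component of $E$ meets $\overline{X\setminus E}$.
\item[(C3)] The subcontinua of a continuum form a compact space in the Hausdorff metric.
\end{itemize}

A \emph{closed disk} in $S^2$ is a subset $N$ homeomorphic to the closed unit disk; $\partial N$ denotes its boundary circle. A compact set $K\subset S^2$ \emph{separates} two points $a,b\notin K$ if they lie in different components of $S^2\setminus K$.
\begin{itemize}
\item[(S1)] \emph{Jordan--Schoenflies theorem.} Every Jordan curve in $S^2$ is carried onto the unit circle by a homeomorphism of $S^2$. Consequently the closure of each complementary component of a Jordan curve is a closed disk, and every closed disk is carried onto the closed unit disk by a homeomorphism of $S^2$. An arc in a closed disk $Q$ that meets $\partial Q$ exactly in its endpoints (a \emph{crosscut}) divides $\operatorname{int}Q$ into exactly two components, which are the domains bounded by the crosscut and one of the two arcs into which its endpoints divide $\partial Q$. Finally, a homeomorphism between the boundary circles of two closed disks extends to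 the disks (extend radially).
\item[(S2)] \emph{Riemann mapping theorem.} A connected open set $\Omega\subsetneq S^2$ is simply connected if and only if $S^2\setminus\Omega$ is connected. In that case $\Omega$ is homeomorphic to $\mathbb R^2$, and if $S^2\setminus\Omega$ has more than one point, $\Omega$ is conformally equivalent to the open unit disk.
\item[(S3)] \emph{Janiszewski's theorem.} If $K_1,K_2\subset S^2$ are compact, $K_1\cap K_2$ is connected, and neither $K_1$ nor $K_2$ separates the points $a,b\notin K_1\cup K_2$, then $K_1\cup K_2$ does not separate $a$ and $b$.
\end{itemize}

\begin{lemma}\label{lem:disks}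
Let $K\subset S^2$ be a nondegenerate continuum and let $O$ be a component of $S^2\setminus K$. Then $L=S^2\setminus O$ is a continuum and $O$ is conformally equivalent to the open unit disk. For every compact set $E\subset O$ there is a closed disk $N$ with $L\subset\operatorname{int}N$ and $N\cap E=\emptyset$.
\end{lemma}

\begin{proof}
Every other component $O_1$ of $S^2\setminus K$ has nonempty frontier contained in $K$, so $K\cup O_1$ is connected, and $L$ is the union of $K$ and these sets. By (S2) there is a conformal map $\varphi$ of the unit disk onto $O$. For $r<1$ the set $N_r=S^2\setminus\varphi(|\zeta|<r)$ is a closed disk by (S1), its interior $S^2\setminus\varphi(|\zeta|\le r)$ contains $L$, and $E\subset\varphi(|\zeta|<r)$ for $r$ close to $1$.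
\end{proof}

\section{Points of colocal connectedness}\label{sec:A}

An arc is colocally connected exactly at its endpoints, so the point in Theorem~\ref{thm:A} has to be searched for. Some hypothesis like (FC) is needed for it to exist.

\begin{example}\label{ex:sine}
Let $X\subset\mathbb R^2$ be the closure of the graph of $\sin\bigl(1/(1-s^2)\bigr)$ over $-1<s<1$; it is the graph together with the segments $\{\pm1\}\times[-1,1]$. A nonempty open set $U\subset X$ of diameter less than $2$ contains a point of the graph, say over $s_0$, and contains neither segment. So $X\setminus U$ is the union of its nonempty open parts $\{s<s_0\}$ and $\{s>s_0\}$. Hence $X$ is colocally connected at no point.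
\end{example}

The idea of the proof is to look for the far end of $X$ as seen from a connected set $K$, measuring distance by the number $\rho$ of steps of size $\varepsilon$. A small open set $B$ casts a \emph{shadow} $S_B$, the set of points cut off from $K$ by $B$. The complement of a shadow is connected by construction, and the shadow is small when $\rho$ cannot increase behind $B$. For $X=[0,1]$ and $K=\{0\}$ one has $\rho(x)=\max\{1,\lceil x/\varepsilon\rceil\}$, the shadow of $B=(s,t)$ is $(s,1]$, and it is small when $B$ lies in the last step.

\begin{lemma}\label{lem:shrink}
Let $X$ be a continuum satisfying \textup{(FC)}, with metric $d$. Let $V\subset X$ be a nonempty open set such that $K=X\setminus V$ is nonempty and connected, and let $\varepsilon_0>0$. Then there is a nonempty open set $V'$ with $\overline{V'}\subset V$, $X\setminus V'$ connected and $\operatorname{diam}V'\le\varepsilon_0$.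
\end{lemma}

\begin{proof}
Fix $p\in V$ and $\varepsilon>0$ with $\varepsilon<d(p,K)/4$ and $3\varepsilon\le\varepsilon_0$. A \emph{chain of length $m$ to $x$} is a sequence of subcontinua $A_1,\dots,A_m$ of diameter at most $\varepsilon$ with $A_1\cap K\ne\emptyset$, $A_i\cap A_{i+1}\ne\emptyset$ and $x\in A_m$. Let $\rho(x)$ be the least length of a chain to $x$. By (FC), $\rho(x)<\infty$ for all $x$.

\emph{Step 1: the sets $\{\rho>m\}$ are open, and every nonempty open set $G$ contains a nonempty open set on which $\rho$ is constant.} A chain can be lengthened by repeating its last member, so $\rho(x)\le m$ if and only if there is a chain of length $m$ to $x$. If $x_k\to x$ and each $x_k$ has such a chain, then by (C3) a subsequence of these chains converges memberwise, and the limit is a chain of length $m$ to $x$. So $\{\rho\le m\}$ is closed. These closed sets cover $G$, so by Baire's theorem $\rho$ is bounded on some nonempty open $G'\subset G$. If $m_0=\max_{G'}\rho$, then $G'\cap\{\rho>m_0-1\}$ is open and nonempty, and $\rho=m_0$ on it.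

For a nonempty open set $B\subset V$ let $K_B$ be the component of $X\setminus B$ that contains $K$, and let $S_B=X\setminus K_B$. Then $S_B$ is open, $B\subset S_B\subset V$, and $X\setminus S_B$ is connected.

\emph{Step 2: if $x\in S_B$, then $\rho(x)\ge\min_B\rho$; if equality holds, then $d(x,B)\le\varepsilon$.} Let $A_1,\dots,A_m$ be a chain to $x$ with $m=\rho(x)$. Some $A_i$ meets $B$, since otherwise $K\cup A_1\cup\dots\cup A_m$ is a connected subset of $X\setminus B$ and $x\in K_B$. For $b\in A_i\cap B$ we get $\min_B\rho\le\rho(b)\le i\le m$. Equality forces $i=m$, and then $x,b\in A_m$.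

We shall pass to sets $B$ deeper and deeper in the shadow. To conclude by compactness we need the closures of the shadows to be nested.

\emph{Step 3: if $\rho\equiv m$ on $B$, $\rho\equiv m'>m$ on $B'$ and $\overline{B'}\subset S_B$, then $\overline{S_{B'}}\subset S_B$.} By Step 2, $\rho\ge m'$ on $S_{B'}$, so $S_{B'}\cap B=\emptyset$. In particular $B'\cap B=\emptyset$, and $\overline{B'}\cap B=\emptyset$ because $B$ is open. Let $\Psi$ be the union of the components of $X\setminus B$ that meet $\overline{B'}$. We show that $\Psi$ is closed and $S_{B'}\subset\Psi\subset S_B$.

If $x\in X\setminus B$ is not in $\Psi$, then by (C1) some relatively clopen subset of $X\setminus B$ contains $x$ and misses $\overline{B'}$. It is a union of components of $X\setminus B$, so it misses $\Psi$. Hence $\Psi$ is closed in $X\setminus B$, and so in $X$. A component of $X\setminus B$ that meets $\overline{B'}\subset S_B$ is different from $K_B$, so $\Psi\subset S_B$. Points of $B'$ lie in $\Psi$ by definition. If $x\in S_{B'}\setminus B'$, the component $C$ of $x$ in $X\setminus B'$ is not $K_{B'}$, so $C\subset S_{B'}$ and $C\cap B=\emptyset$. By (C2), $C$ meets $\overline{B'}$. Thus $C$ is a connected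 subset of $X\setminus B$ meeting $\overline{B'}$, and $x\in C\subset\Psi$.

\emph{Step 4: the descent.} By Step 1 choose a nonempty open set $B_1\subset\{d(\cdot,p)<\varepsilon\}$ of diameter less than $\varepsilon$ on which $\rho$ is constant, say $\rho\equiv m_1$. Given $B_j$ with $\rho\equiv m_j$ on it, consider the open set $S_{B_j}\cap\{\rho>m_j\}$. If it is nonempty, choose a nonempty open set $B_{j+1}$ of diameter less than $\varepsilon$, with closure in this set, on which $\rho$ is constant, say $\rho\equiv m_{j+1}>m_j$. If this never stops, then by Step 3 the intersection $\bigcap S_{B_j}=\bigcap\overline{S_{B_j}}$ contains a point $y$, and Step 2 gives $\rho(y)\ge m_j$ for all $j$, contradicting $\rho(y)<\infty$. So for some $j$ we have $\rho\le m_j$ on $V'=S_{B_j}$. By Step 2, $\rho\equiv m_j$ on $V'$ and every point of $V'$ is within $\varepsilon$ of $B_j$, so $\operatorname{diam}V'\le3\varepsilon$. If $j=1$, then $\overline{V'}\subset\{d(\cdot,p)\le2\varepsilon\}\subset V$. If $j\ge2$, then $\overline{V'}\subset S_{B_{j-1}}\subset V$ by Step 3.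
\end{proof}

Condition (FC) entered only through the finiteness of $\rho$, in Steps 1 and 4.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Fix $q\in X$ and let $V_0=X\setminus q$. Lemma~\ref{lem:shrink} gives inductively nonempty open sets $V_k$ with connected complements (containing $q$), $\overline{V_{k+1}}\subset V_k$ and $\operatorname{diam}V_k\le1/k$ for $k\ge1$. Then $\bigcap V_k=\bigcap\overline{V_k}$ is a single point $z$, and the $V_k$ form a neighborhood base of $z$.
\end{proof}

\section{A coherent injection of \texorpdfstring{$X\setminus z$}{X minus z}}\label{sec:coherent}

The following definition states the property found in Section~\ref{sec:model} at all scales.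

\begin{definition}\label{def:nest}
Let $X$ be a continuum and $z\in X$. A \emph{nest at $z$} is a sequence of open sets $U_1,U_2,\dots$ with $\overline{U_1}\ne X$, $\overline{U_{i+1}}\subset U_i$ and $\bigcap U_i=\{z\}$, such that every $P_i=X\setminus U_i$ is connected. A continuous injection $w:X\setminus z\to S^2$ is \emph{coherent} with the nest if for every $i\ge1$
\begin{equation}\label{eq:H}
w(\overline{U_{i+1}}\setminus z)\ \text{ lies in one component of }\ S^2\setminus w(P_i).
\end{equation}
\end{definition}

In this section $X$ is of type $H$ with a Haar system of dimension $n\ge3$. In the next two lemmas $U\subsetneq X$ is open, $P=X\setminus U$ and $z\in U$. In view of Lemma~\ref{lem:sep}, we want $\delta_U(x,Z)$ to be independent of $x$ near $z$. Property ($\delta$2) does not give this directly, because the entries of $Z$ will themselves be close or equal to $z$. So we first move $Z$ away from $z$, along an arc or a subcontinuum.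

\begin{lemma}\label{lem:arc}
Let $J\subset U$ be an arc containing $z$. There is an open set $V$ with $z\in V\subset U$ such that for every $Z\in\operatorname{Conf}_{n-2}(J)$ the set $w_Z(V\setminus Z)$ lies in one component of $S^2\setminus w_Z(P)$.
\end{lemma}

\begin{proof}
Order $J$ by a homeomorphism with $[0,1]$. The increasing $m$-tuples in $[0,1]$ form a convex set, and every tuple of distinct points is a permutation of an increasing one. By ($\delta$1) and ($\delta$2), $\delta_U$ has a constant value $\delta_J$ on $\operatorname{Conf}_{n-1}(J)$, and for each $x\in U\setminus J$ the function $\delta_U(x,\cdot)$ is constant on $\operatorname{Conf}_{n-2}(J)$.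

Fix $Z^*\in\operatorname{Conf}_{n-2}(J\setminus z)$. By ($\delta$2) there is an open set $V$ with $z\in V\subset U\setminus Z^*$ and $\delta_U(x,Z^*)=\delta_U(z,Z^*)=\delta_J$ for all $x\in V$. Let $Z\in\operatorname{Conf}_{n-2}(J)$ and $x\in V\setminus Z$. If $x\in J$, then $\delta_U(x,Z)=\delta_J$. If $x\notin J$, then $\delta_U(x,Z)=\delta_U(x,Z^*)=\delta_J$. Lemma~\ref{lem:sep} applies to any two points of $V\setminus Z$.
\end{proof}

For $n=3$ only pairs of points occur, and any nondegenerate subcontinuum can serve in place of the arc.

\begin{lemma}\label{lem:three}
If $n=3$, there is an open set $V$ with $z\in V\subset U$ such that $w_z(V\setminus z)$ lies in one component of $S^2\setminus w_z(P)$.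
\end{lemma}

\begin{proof}
Take an open set $W$ with $z\in W\subset\overline W\subset U$, and let $J$ be the component of $z$ in $\overline W$. By (C2), $J$ meets $\overline{X\setminus\overline W}\subset X\setminus W$, so $J$ is a nondegenerate continuum in $U$ containing $z$. Write $h=\delta_U$.

We claim that $h$ is constant on $\operatorname{Conf}_2(J)$. Suppose first that $h(a,\cdot)$ is not constant on $J\setminus a$ for some $a\in J$. Pick a value $g$ and let $G=\{b\in J\setminus a:h(a,b)=g\}$ and $G'=(J\setminus a)\setminus G$. Both sets are nonempty, and open in $J$ by ($\delta$2). The set $G\cup\{a\}=J\setminus G'$ is closed in $J$, and it is connected: a relatively clopen subset of it that does not contain $a$ is closed in $J$ and open in $G$, hence clopen in $J$, hence empty. The same holds for $G'\cup\{a\}$. Let $b\in G$ and $b'\in G'$. The sets $\{b\}\times(G'\cup\{a\})$ and $(G\cup\{a\})\times\{b'\}$ are connected subsets of $\operatorname{Conf}_2(J)$, so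
\[
h(a,b)=h(b,a)=h(b,b')=h(a,b'),
\]
although $h(a,b)=g\ne h(a,b')$. Hence $h(a,b)=k(a)$ does not depend on $b$, and by symmetry $k(a)=h(a,b)=h(b,a)=k(b)$ for $a\ne b$. This proves the claim; call the constant $\delta_J$.

Fix $z^*\in J\setminus z$ and, by ($\delta$2), an open set $V$ with $z\in V\subset U\setminus z^*$ and $h(x,z^*)=h(z,z^*)=\delta_J$ for all $x\in V$. Let $x\in V\setminus z$. If $x\in J$, then $h(x,z)=\delta_J$. If $x\notin J$, then $\{x\}\times J$ is a connected subset of $\operatorname{Conf}_2(U)$, so $h(x,z)=h(x,z^*)=\delta_J$. Apply Lemma~\ref{lem:sep}.
\end{proof}

For $n\ge4$ we must compare the embeddings $w_Z$ and $w_{Z'}$ of a set $P_i$ for two different tuples. Moving $Z$ to $Z'$ along an arc gives an isotopy between them, but to glue we need a homeomorphism of the whole sphere that carries one to the other. It comes from the following theorem, which is the reason, in this section, for wanting $P_i$ connected.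

\begin{theorem}[Oversteegen and Tymchatyn \cite{OT}]\label{thm:OT}
Let $K\subset\mathbb C$ be a continuum and let $h:K\times[0,1]\to\mathbb C$ be an isotopy (a continuous map such that each $h_t$ is an embedding) with $h_0=\mathrm{id}$. Then $h$ extends to an isotopy of $\mathbb C$ starting at the identity.
\end{theorem}

\begin{proposition}\label{prop:coherent}
Under the hypotheses of Theorem~\ref{thm:B} with $n\ge3$, there are a nest at $z$ and a continuous injection $w:X\setminus z\to S^2$ coherent with it.
\end{proposition}

\begin{proof}
Since $X$ is colocally connected at $z$, every neighborhood of $z$ contains the closure of an open neighborhood of $z$ with connected complement and arbitrarily small diameter.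

\emph{The case $n=3$.} Let $w=w_z$. Choose open sets $U_i\ni z$ with connected complements inductively so that $\overline{U_1}\ne X$, $\operatorname{diam}U_i\to0$ and $\overline{U_{i+1}}\subset V_i$, where $V_i\subset U_i$ is given by Lemma~\ref{lem:three} for $U_i$. Then \eqref{eq:H} holds.

\emph{The case $n\ge4$: the nest.} Let $J_0$ be an arc containing $z$, with a fixed order. Choose inductively open sets $U_i\ni z$ with connected complements, arcs $J_i$ with $z\in J_i\subset J_{i-1}\cap U_i$, and points $p_i\ne q_i$ in $U_i\setminus J_i$. For this, take a subarc of $J_{i-1}$ that contains $z$ and lies in $U_i$, let $J_i$ be a proper subarc of it containing $z$, and take $p_i,q_i$ in the remainder. Let $V_i\subset U_i$ be given by Lemma~\ref{lem:arc} for $U_i$ and $J_i$, and require $\overline{U_{i+1}}\subset V_i$, $\overline{U_1}\ne X$ and $\operatorname{diam}U_i\to0$. Fix increasing tuples $Z_i\in\operatorname{Conf}_{n-2}(J_i)$ and maps $w_i=w_{Z_i}$. Since $Z_i\subset U_i$, the map $w_i$ embeds $P_i$.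

\emph{Comparing $w_i$ and $w_{i+1}$ on $P_i$.} Both $Z_i$ and $Z_{i+1}$ are increasing tuples in $J_i$; join them by a path $Z^t$, $0\le t\le1$, of such tuples. For $y\in P_i$ put
\[
e_t(y)=\frac{\Delta(y,p_i,Z^t)}{\Delta(y,q_i,Z^t)} .
\]
The points $y$, $q_i$ and the entries of $Z^t$ are distinct, so $e_t(y)\in\mathbb C$, and it depends continuously on $(y,t)$. By Lemma~\ref{lem:det}(c), each $e_t$ is the composition of $w_{Z^t}|_{P_i}$ with a homography, so it is an embedding; in particular $e_0=\xi_0w_i$ and $e_1=\xi_1w_{i+1}$ on $P_i$ with homographies $\xi_0,\xi_1$. Apply Theorem~\ref{thm:OT} to the continuum $K=e_0(P_i)$ and $h_t=e_te_0^{-1}$. The final stage of the extended isotopy is a homeomorphism $\eta$ of $\mathbb C$ with $\eta e_0=e_1$; extend it to $S^2$ by $\infty\mapsto\infty$. Then $k_i=\xi_0^{-1}\eta^{-1}\xi_1$ is a homeomorphism of $S^2$ with $k_iw_{i+1}=w_i$ on $P_i$.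

\emph{Gluing.} Put $g_1=\mathrm{id}$, $g_{i+1}=g_ik_i$, and define $w=g_iw_i$ on $P_i$. This is consistent, because $g_{i+1}w_{i+1}=g_iw_i$ on $P_i$. The sets $P_i$ increase and cover $X\setminus z$, so $w$ is injective. It is continuous because the open sets $X\setminus\overline{U_i}\subset P_i$ also cover $X\setminus z$.

\emph{Coherence.} Fix $i$ and let $k>i$. Then $Z_k\in\operatorname{Conf}_{n-2}(J_i)$ and $\overline{U_{i+1}}\cap P_k\subset V_i\setminus Z_k$. By Lemma~\ref{lem:arc}, $w_k(\overline{U_{i+1}}\cap P_k)$ lies in one component of $S^2\setminus w_k(P_i)$. Applying $g_k$, and using $w=g_kw_k$ on $P_k\supset P_i$, we see that $w(\overline{U_{i+1}}\cap P_k)$ lies in one component of $S^2\setminus w(P_i)$. These sets contain $w(\operatorname{Fr}U_{i+1})$, which is nonempty because $X$ is connected, so the component does not depend on $k$. Their union over $k>i$ is $w(\overline{U_{i+1}}\setminus z)$.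
\end{proof}

The arc through $z$ was used twice for $n\ge4$: to make $\delta_U$ constant on configurations of $n-1$ points, and to provide the path $Z^t$.

\section{Re-embedding}\label{sec:reembed}

From now on the Haar system plays no role.

\begin{theorem}\label{thm:reembed}
Let $X$ be a continuum, let $(U_i)$ be a nest at $z\in X$, and let $w:X\setminus z\to S^2$ be a continuous injection coherent with it. Then $X$ embeds in $S^2$.
\end{theorem}

\begin{remark}\label{rem:hyp}
Neither hypothesis can be dropped. For $X=K_{3,3}$ and $z$ an interior point of an edge there are a nest at $z$ and an injection of $X\setminus z$, but no embedding of $X$; so coherence is needed. Next let $X$ be the union of a sphere and a segment that have only the endpoint $z$ of the segment in common, and let $U_i$ be the union of a small round cap and a short subsegment at $z$. Map the punctured sphere onto the open lower hemisphere of $S^2$ so that the complements of the caps go to round disks, and map the segment minus $z$ into a meridian in the upper hemisphere. A round disk and a disjoint meridian arc do not separate $S^2$, so \eqref{eq:H} holds. But $X$ does not embed in $S^2$, because an embedding of a sphere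 in $S^2$ is onto by invariance of domain. Here the sets $P_i$ are disconnected.
\end{remark}

The map $w$ itself may be unusable. Let $X=[0,1]$, $z=0$, $U_i=[0,2^{-i})$, and let $w$ draw the figure ``6'': as $t$ decreases from $1$ to $0$, the point $w(t)$ runs down the stem and around the loop, and tends to $w(3/4)$. Arcs do not separate $S^2$, so $w$ is coherent, but its continuous extension is not injective. The remedy is to protect what has been drawn: surround $w(P_i)$ by a closed disk $N_i$, and push the parts of $X$ closer to $z$ out of $N_i$. If this is done for an increasing sequence of disks, then $z$ can be sent to the point at infinity of the union of their interiors.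

\subsection*{Layers}
Put $A_i=\operatorname{Fr}U_i=\overline{U_i}\setminus U_i$ and $Y_i=\overline{U_i}\setminus U_{i+1}$. These sets are compact, and $A_i\ne\emptyset$ because $X$ is connected. From $\overline{U_{i+1}}\subset U_i$ we read off
\begin{equation}\label{eq:layers}
P_{i+1}=P_i\cup Y_i,\qquad P_i\cap Y_i=A_i,\qquad Y_i\cap Y_{i+1}=A_{i+1},\qquad \overline{U_i}\setminus z=\bigcup_{k\ge i}Y_k .
\end{equation}
For the last equality, given $x\in\overline{U_i}\setminus z$, take the least $k\ge i$ with $x\notin U_{k+1}$. Each $P_i$ contains the nonempty open set $X\setminus\overline{U_1}$, so it is a nondegenerate continuum. Each layer hangs from the preceding ones: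
\begin{equation}\label{eq:hang}
\text{every component of } Y_i \text{ meets } A_i .
\end{equation}
Indeed, $P_{i+1}\setminus Y_i=X\setminus\overline{U_i}$ is nonempty, so by (C2) in the continuum $P_{i+1}$ every component of $Y_i$ meets $\overline{X\setminus\overline{U_i}}\subset P_i$, and $P_i\cap Y_i=A_i$.

\subsection*{The pushing lemma}
The geometric operation needed at each step is the following; the proof is in Section~\ref{sec:push}. In the application $Y$ is the layer to be moved and $P\cup T$ is the part already settled.

\begin{lemma}\label{lem:push}
Let $P\subset S^2$ be a nondegenerate continuum, $D$ a component of $S^2\setminus P$, $N$ a closed disk with $\partial N\cap P\ne\emptyset$, and $O$ a component of $D\setminus N$. Let $Y\subset D$ and $T\subset S^2\setminus N$ be compact sets such that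
\begin{itemize}
\item[(a)] every component of $Y$ meets $O$,
\item[(b)] every component of $T$ meets $P$,
\item[(c)] $Y\cap T\subset O$.
\end{itemize}
Then there is a homeomorphism $\theta$ of $S^2$ that is the identity on $P\cup T$ and satisfies $\theta(Y)\subset O$.
\end{lemma}

\begin{proof}[Proof of Theorem~\ref{thm:reembed}]
We construct closed disks $N_1,N_2,\dots$ and maps $u_1=w$, $u_{i+1}=\theta_iu_i$, where $\theta_i$ is a homeomorphism of $S^2$ equal to the identity on $u_i(P_{i+2})$. Every $u_i$ is coherent, since \eqref{eq:H} is invariant under homeomorphisms of $S^2$. Put $N_0=P_0=\emptyset$. At the start of step $i\ge1$ we assume: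
\begin{itemize}
\item[(I1)] $u_i(P_{i-1})\subset\operatorname{int}N_{i-1}$;
\item[(I2)] $N_{i-1}\cap u_i(Y_i)=\emptyset$;
\item[(I3)] $u_i(Y_{i+1})$ lies in one component $O$ of $S^2\setminus(u_i(P_i)\cup N_{i-1})$.
\end{itemize}
For $i=1$, (I1) and (I2) are void and (I3) follows from \eqref{eq:H}. Condition (I3) is what allows us to put a disk $N_i$ around $u_i(P_i)\cup N_{i-1}$ that misses the layer $Y_{i+1}$. To restore it for the next step, we must bring $Y_{i+2}$ into one component of the complement of $P_{i+1}\cup N_i$ without moving $P_{i+2}$. The set $A_{i+2}$ lies in both $Y_{i+2}$ and $P_{i+2}$, so it must lie in one such component before anything is moved, and $N_i$ has to be chosen with this in mind. During step $i$ we write a subset of $X\setminus z$ for its image under $u_i$.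

\emph{Step $i$, part 1: the disk $N_i$.} Let $K_1=P_i\cup N_{i-1}$ and $K_2=P_{i+1}=P_i\cup Y_i$. The set $K_1$ is a continuum: for $i=1$ it is $P_1$, and for $i\ge2$ both $P_i$ and $N_{i-1}$ contain $P_{i-1}$ by (I1). By (I2), $K_1\cap K_2=P_i$, which is connected. Let $D$ be the component of $S^2\setminus P_{i+1}$ that contains $\overline{U_{i+2}}\setminus z$, given by \eqref{eq:H}. We have $A_{i+2}\subset Y_{i+1}\subset O$ and $A_{i+2}\subset D$, so $A_{i+2}$ misses $K_1\cup K_2$ and no two of its points are separated by $K_1$ or by $K_2$. By Janiszewski's theorem (S3), $A_{i+2}$ lies in one component $W$ of $S^2\setminus(K_1\cup K_2)$. Since $W$ is connected, misses $K_1$ and meets $O$, we have $W\subset O$.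

A disk larger than $N_{i-1}$ could cut $W$ into pieces and separate points of $A_{i+2}$. To prevent this, choose a continuum $\Sigma$ with $A_{i+2}\subset\Sigma\subset W$: cover $A_{i+2}$ by finitely many closed disks in $W$ and join them by arcs in $W$. By Lemma~\ref{lem:disks} applied to $K_1$, $O$ and the compact set $Y_{i+1}\cup\Sigma\subset O$, there is a closed disk $N_i$ with
\begin{equation}\label{eq:N}
N_{i-1}\cup u_i(P_i)\subset\operatorname{int}N_i,\qquad N_i\cap u_i(Y_{i+1})=\emptyset,
\end{equation}
and $N_i\cap\Sigma=\emptyset$. Since $\Sigma$ is connected and misses $P_{i+1}\cup N_i$, the set $A_{i+2}$ lies in one component $O'$ of $S^2\setminus(P_{i+1}\cup N_i)$.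

\emph{Step $i$, part 2: the homeomorphism $\theta_i$.} We apply Lemma~\ref{lem:push} to the continuum $P_{i+1}$, the component $D$, the disk $N_i$, the component $O'$, and the sets $Y=Y_{i+2}$, $T=Y_{i+1}$. The continuum $P_{i+1}$ meets $\operatorname{int}N_i$ (in $P_i$) and $S^2\setminus N_i$ (in $A_{i+1}\subset Y_{i+1}$), so it meets $\partial N_i$. The set $O'$ is connected, misses $P_{i+1}$ and meets $D$, so $O'\subset D\setminus N_i$, and it is a component of this set. We have $Y_{i+2}\subset D$ by the choice of $D$, and $Y_{i+1}\cap N_i=\emptyset$ by \eqref{eq:N}. By \eqref{eq:hang}, every component of $Y_{i+2}$ meets $A_{i+2}\subset O'$ and every component of $Y_{i+1}$ meets $A_{i+1}\subset P_{i+1}$. Finally $Y_{i+1}\cap Y_{i+2}=A_{i+2}\subset O'$. The lemma gives $\theta_i$, the identity on $P_{i+1}\cup Y_{i+1}=P_{i+2}$, with $\theta_i(Y_{i+2})\subset O'$. Since $u_{i+1}=u_i$ on $P_{i+2}$, conditions (I1) and (I2) for $i+1$ are contained in \eqref{eq:N}, and (I3) for $i+1$ is the inclusion $u_{i+1}(Y_{i+2})\subset O'$.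

\emph{The limit.} All $u_k$ with $k\ge i$ agree on $P_{i+2}$; let $v$ be their common value there. This defines $v:X\setminus z\to S^2$, injective because the $P_i$ increase to $X\setminus z$, and continuous because the open sets $X\setminus\overline{U_i}\subset P_i$ cover $X\setminus z$. As $v=u_i$ on $P_{i+2}\supset P_i\cup Y_{i+1}$, \eqref{eq:N} gives
\[
N_i\subset\operatorname{int}N_{i+1},\qquad v(P_i)\subset\operatorname{int}N_i,\qquad N_i\cap v(Y_{i+1})=\emptyset\qquad(i\ge1).
\]
For $k\ge i+1$ the set $v(Y_k)$ misses $N_{k-1}\supset N_i$, so by \eqref{eq:layers}
\begin{equation}\label{eq:out}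
N_i\cap v(\overline{U_{i+1}}\setminus z)=\emptyset .
\end{equation}
Let $\Omega=\bigcup\operatorname{int}N_i$. Every compact subset of $\Omega$ lies in some $\operatorname{int}N_i$. Hence $\Omega$ is connected and simply connected, and $\Omega\ne S^2$. By (S2), $\Omega$ is homeomorphic to $\mathbb R^2$, and its one-point compactification $\Omega\cup\{\ast\}$ is homeomorphic to $S^2$. We have $v(X\setminus z)\subset\Omega$; put $v(z)=\ast$. A neighborhood of $\ast$ contains the complement of a compact subset of $\Omega$, hence the complement of some $N_i\cap\Omega$, and this contains $v(U_{i+1})$ by \eqref{eq:out}. So $v$ is continuous at $z$. A continuous injection of a compact space into $S^2$ is an embedding.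
\end{proof}

\section{Proof of the pushing lemma}\label{sec:push}

By hypothesis (a), the parts of $Y$ outside $O$ enter through the frontier of $O$ in $D$, which consists of open arcs $\gamma$ of $\partial N$. We want to pull them back across these arcs. One cannot move everything behind $\gamma$, since the set $T$, which must stay fixed, may be there too, beyond the disk $N$. So we enclose the part of $Y$ behind $\gamma$ in a tightly fitting half-disk that misses $T$, add a thin collar in front of $\gamma$, and push the contents of the half-disk into the collar (Figure~\ref{fig:push}).

\begin{figure}[ht]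
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!15] (-4.5,-0.8) rectangle (4.5,0);
\fill[gray!50] (-1.2,0) .. controls (-1.2,-2) and (1.2,-2) .. (1.2,0) -- cycle;
\draw (-4.5,0) -- (4.5,0) node[right] {$\gamma$};
\draw[dashed] (-4.5,-0.8) -- (4.5,-0.8);
\draw[very thick] (-1.2,1.7) node[left] {$Y$} -- (-1.2,0) .. controls (-1.2,-2) and (1.2,-2) .. (1.2,0) -- (1.2,1.7);
\draw (-2.2,0) .. controls (-2.2,-2.8) and (2.2,-2.8) .. (2.2,0);
\draw (-2.2,0) -- (-2.2,0.6) -- (2.2,0.6) -- (2.2,0);
\draw[very thick,dotted] (3.3,-2.4) -- (3.3,-1.2) node[right] {$T$};
\draw[very thick,dotted] (0,1.8) -- (0,1.0) node[right] {$T$};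
\node at (0,-0.5) {$\widehat H$};
\node at (0,-1.8) {$Q^-$};
\node at (0,0.3) {$\Lambda$};
\node at (-3.6,1.1) {$O$};
\node at (-3.6,-0.4) {$N$};
\end{tikzpicture}
\caption{The push across one arc $\gamma$ of $\partial N$. The region $O$ lies above $\gamma$ and the disk $N$ (light gray) just below it. The part of $Y$ below $\gamma$, with the region it encloses together with $\gamma$, is $\widehat H$ (dark gray). The half-disk $Q^-$ contains $\widehat H$ and misses the fixed set $T$ (dotted). A homeomorphism supported in $Q^-\cup\Lambda$ moves the part of $Y$ below $\gamma$ into the collar $\Lambda$ above $\gamma$.}\label{fig:push}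
\end{figure}

\subsection*{The arcs $\gamma$ and the regions behind them}
By Lemma~\ref{lem:disks}, $D$ is homeomorphic to $\mathbb R^2$. Since $\partial N\cap P\ne\emptyset$, the components of $\partial N\setminus P$ are open arcs, relatively open in the circle $\partial N$, whose ends converge to points of $P$. Each lies in one component of $S^2\setminus P$, so $\partial N\cap D$ is the disjoint union of those arcs that lie in $D$; we call these \emph{lines}. A line $\gamma$ is closed in $D$, and together with the point at infinity it forms a Jordan curve in the one-point compactification of $D$. By (S1), followed by a homography that preserves $\mathbb R\cup\{\infty\}$ and puts the point at infinity in place, the pair $(D,\gamma)$ is homeomorphic to $(\mathbb C,\mathbb R)$. In particular $D\setminus\gamma$ has two components, the \emph{sides} of $\gamma$, and each accumulates at every point of $\gamma$. A compact set $E\subset D$ meets only finitely many lines, because the lines form a cover of the compact set $E\cap\partial N$ by disjoint relatively open subsets of $\partial N$.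

For each point $p$ of a line $\gamma$ fix an open neighborhood $B_p\subset D$ with $B_p\cap\partial N\subset\gamma$ such that $B_p^-=B_p\cap\operatorname{int}N$ and $B_p^+=B_p\setminus N$ are connected and have $B_p\cap\gamma$ in their closures. To get it, carry $N$ to the closed unit disk by a homeomorphism of $S^2$ and take the preimage of a small round disk centered at the image of $p$. Note that $B_p\setminus\gamma=B_p^-\cup B_p^+$.

A point $p\in D\cap\operatorname{Fr}O$ lies on $\partial N$: it is not in $\operatorname{int}N$ because $O\cap N=\emptyset$, and it is not in $D\setminus N$ because the components of this open set are open. Let $\gamma$ be the line through $p$. The set $O$ meets $B_p$ and misses $N$, so it meets $B_p^+$; this is a connected subset of $D\setminus N$, so $B_p^+\subset O$ and $B_p\cap\gamma\subset\operatorname{Fr}O$. Hence $\gamma\cap\operatorname{Fr}O$ is open and closed in $\gamma$. Let $\Gamma$ be the set of lines contained in $\operatorname{Fr}O$; then $D\cap\operatorname{Fr}O$ is the union of the lines in $\Gamma$.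

For $\gamma\in\Gamma$ let $D_\gamma^+$ be the side of $\gamma$ that contains the connected set $O$, let $D_\gamma^-$ be the other side, and put $G_\gamma=\gamma\cup D^-_\gamma$, a connected set that is closed in $D$. For $p\in\gamma$ we have
\begin{equation}\label{eq:sides}
B_p^+\subset O\subset D_\gamma^+,\qquad B_p^-\subset D_\gamma^- .
\end{equation}
Indeed, $D^-_\gamma$ accumulates at $p$ and misses $\gamma\cup B_p^+$, so it meets $B_p^-$, which is connected and misses $\gamma$.

\medskip
\noindent\emph{Claim 1. The sets $G_\gamma$, $\gamma\in\Gamma$, are pairwise disjoint, and their union is $D\setminus O$.}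

Each $G_\gamma$ misses $O\subset D_\gamma^+$. If $\gamma\ne\gamma'$ in $\Gamma$, then $\gamma'\subset\overline O\cap D\subset D_\gamma^+\cup\gamma$, so $\gamma'\subset D_\gamma^+$; exchanging the roles, $\gamma\subset D_{\gamma'}^+$. Thus $G_{\gamma'}$ is connected, misses $\gamma$ and contains $\gamma'\subset D_\gamma^+$, so $G_{\gamma'}\subset D_\gamma^+$ and $G_{\gamma'}\cap G_\gamma=\emptyset$. Now let $y\in D\setminus O$. If $y\in\overline O$, then $y$ lies on a line in $\Gamma$. Otherwise follow a path in $D$ from $y$ toward a point of $O$, up to its first point $p$ in $\overline O$. Then $p\in\operatorname{Fr}O$, so $p\in\gamma$ for some $\gamma\in\Gamma$. The part of the path before $p$ misses $\overline O\supset\gamma\cup B_p^+$ and enters $B_p$, hence meets $B_p^-\subset D_\gamma^-$. Being connected and disjoint from $\gamma$, it lies in $D_\gamma^-$, and so does $y$.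

\subsection*{The part of $Y$ behind a line}
For $\gamma\in\Gamma$ let $H_\gamma=Y\cap G_\gamma$, a compact set.

\medskip
\noindent\emph{Claim 2. Every component of $H_\gamma$ meets $\gamma$.}

Let $x\in H_\gamma$ and let $C$ be the component of $Y$ through $x$. By (a), $C$ meets $O$, so $C\cap G_\gamma$ is a nonempty proper closed subset of the continuum $C$. By (C2) its component through $x$ meets $\overline{C\setminus G_\gamma}\subset D^+_\gamma\cup\gamma$, and $G_\gamma\cap(D_\gamma^+\cup\gamma)=\gamma$.

\medskip
So $H_\gamma\ne\emptyset$ only for the finitely many $\gamma\in\Gamma$ that meet $Y$. Fix such a $\gamma$, write $H=H_\gamma$, and identify $D$ with $\mathbb C$ so that $\gamma=\mathbb R$ and $D_\gamma^-=\{\operatorname{Im}\zeta<0\}$. Let $I\subset\mathbb R$ be a nondegenerate compact interval containing $H\cap\mathbb R$. By Claim 2, $I\cup H$ is a continuum. A disk that contains $I\cup H$ must contain its holes as well, so let $\widehat H$ be the union of $I\cup H$ and the bounded components of $\mathbb C\setminus(I\cup H)$. It is compact with connected complement, since $\mathbb C\setminus\widehat H$ is the unbounded component, and it is connected, since each bounded component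 has its frontier in $I\cup H$. The upper half-plane and the two rays of $\mathbb R\setminus I$ are unbounded connected sets missing $I\cup H$, so $\widehat H\subset\{\operatorname{Im}\zeta\le0\}$ and $\widehat H\cap\mathbb R=I$.

\medskip
\noindent\emph{Claim 3. $\widehat H\cap T=\emptyset$.}

We have $T\cap I\subset T\cap N=\emptyset$, and $T\cap H\subset T\cap Y\cap G_\gamma\subset O\cap G_\gamma=\emptyset$ by (c). Suppose that a point of $T$ lies in a bounded component $\beta$ of $\mathbb C\setminus(I\cup H)$. By (b), its component in $T$ also meets $P$, which is disjoint from the compact set $\overline\beta\subset D$. So this component meets $\operatorname{Fr}\beta\subset I\cup H$, a contradiction.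

\subsection*{A half-disk around $\widehat H$}
Lemma~\ref{lem:disks} gives small disks around $\widehat H$, but with no control on how they meet $\mathbb R$. Symmetry supplies the control. Let $\widehat H^d$ be the union of $\widehat H$ and its mirror image in $\mathbb R$. It is a nondegenerate continuum, and $\widehat H^d\cap\{\operatorname{Im}\zeta\le0\}=\widehat H$.

Its complement in $\mathbb C$ is connected. Take a round disk about $0$ containing $\widehat H^d$; we join every point $p\notin\widehat H^d$ to the outside of this disk by a path missing $\widehat H^d$. If $p\in\mathbb R\setminus I$, move outward along $\mathbb R$. If $\operatorname{Im}p<0$, take a path in $\mathbb C\setminus\widehat H$ from $p$ to a point of the lower half-plane outside the round disk. If it does not meet $\mathbb R$, it stays in the lower half-plane and misses $\widehat H^d$. Otherwise follow it to its first point on $\mathbb R$, which is not in $I$, and continue outward along $\mathbb R$. If $\operatorname{Im}p>0$, reflect.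

By (S2) there is a conformal map $\Phi$ of $\{|\zeta|>1\}\cup\{\infty\}$ onto $(\mathbb C\cup\{\infty\})\setminus\widehat H^d$ with $\Phi(\infty)=\infty$ and $\lim_{\zeta\to\infty}\Phi(\zeta)/\zeta>0$, and it is unique. The map $\zeta\mapsto\overline{\Phi(\bar\zeta)}$ has the same properties, so $\Phi(\bar\zeta)=\overline{\Phi(\zeta)}$. Since $\Phi$ is injective, a finite value $\Phi(\zeta)$ is real if and only if $\zeta$ is real. For $r>1$ let $Q_r$ be the complement of $\Phi(\{|\zeta|>r\}\cup\{\infty\})$. It is a closed disk bounded by the Jordan curve $\Phi(|\zeta|=r)$, and $\widehat H^d\subset\operatorname{int}Q_r$. On $(r,\infty)$ the function $\Phi$ is real, continuous, injective and tends to $+\infty$, so $\Phi((r,\infty))=(\Phi(r),\infty)$; in the same way $\Phi((-\infty,-r))=(-\infty,\Phi(-r))$. Hence $Q_r\cap\mathbb R=I':=[\Phi(-r),\Phi(r)]$, and $\partial Q_r$ meets $\mathbb R$ only in the endpoints of $I'$. These endpoints divide $\partial Q_r$ into two arcs, which are mirror images of each other and lie in opposite half-planes apart from their endpoints.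

By (S1) the crosscut $I'$ divides $\operatorname{int}Q_r$ into exactly two components. The intersections of $\operatorname{int}Q_r$ with the two open half-planes are disjoint nonempty open sets with union $\operatorname{int}Q_r\setminus I'$, so they are these components. The lower one has its frontier in the closed lower half-plane, so it is the domain bounded by $I'$ and the lower arc of $\partial Q_r$. Therefore $Q^-=Q_r\cap\{\operatorname{Im}\zeta\le0\}$ is a closed disk bounded by $I'$ and the lower arc. It contains $\widehat H$, and since $\widehat H\subset\operatorname{int}Q_r$,
\begin{equation}\label{eq:inside}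
\widehat H\ \text{ misses the lower arc of } \partial Q_r\text{, endpoints included.}
\end{equation}
As $r$ decreases to $1$, the compact sets $Q^-$ decrease to $\widehat H^d\cap\{\operatorname{Im}\zeta\le0\}=\widehat H$. By Claim 3 and compactness, $Q^-\cap T=\emptyset$ for $r$ close to $1$; fix such an $r$.

\subsection*{The collar}
For $\eta>0$ let $\Lambda=\{s+it:s\in I',\ 0\le t\le\eta\}$. As $\eta$ decreases to $0$, these compact sets decrease to $I'$, so for small $\eta$ the set $\Lambda$ lies in the open set $\bigcup_{p\in I'}B_p$ and misses $T$. By \eqref{eq:sides}, $B_p\cap\{\operatorname{Im}\zeta>0\}=B_p^+\subset O$, so $\Lambda\setminus I'\subset O$. Let $Q=Q^-\cup\Lambda$. It lies in $D$ and misses $P\cup T$.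

Do this for each of the finitely many $\gamma$ with $H_\gamma\ne\emptyset$. The sets $Q_\gamma$ are pairwise disjoint if the numbers $\eta$ are small. Indeed, the half-disks $Q^-_\gamma\supset I'_\gamma$ lie in the disjoint sets $G_\gamma$; the sets $\Lambda_\gamma\setminus I'_\gamma$ lie in $O$, which misses every $G_\gamma$; and the collars $\Lambda_\gamma$ decrease to the disjoint compact sets $I'_\gamma$.

\subsection*{The push}
Fix $\gamma$ again. The closed disks $Q^-$ and $\Lambda$ meet in the common boundary arc $I'$. Map $I'$ homeomorphically onto $[0,1]\times\{0\}$, extend to homeomorphisms of $\partial Q^-$ and $\partial\Lambda$ onto the boundaries of $[0,1]\times[-1,0]$ and $[0,1]\times[0,1]$, and extend over the disks by (S1). This identifies $Q$ with $[0,1]\times[-1,1]$, with coordinates $(x,t)$, so that $Q^-=\{t\le0\}$ and $\Lambda\setminus I'=\{t>0\}\subset O$; in particular $Q$ is a closed disk. The lower arc of $\partial Q_r$ becomes the union of the left, right and bottom sides of $[0,1]\times[-1,0]$. By \eqref{eq:inside} and compactness, $H\subset[\kappa,1-\kappa]\times[-1+\kappa,0]$ for some $\kappa\in(0,\frac12)$.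

Let $f$ be the piecewise linear homeomorphism of $[-1,1]$ whose graph has vertices $(-1,-1)$, $(-1+\kappa,\frac12)$, $(1,1)$. It is increasing and concave with $f(\pm1)=\pm1$, so $f(t)\ge t$. Let $\lambda:[0,1]\to[0,1]$ be continuous with $\lambda(0)=\lambda(1)=0$ and $\lambda=1$ on $[\kappa,1-\kappa]$. The map
\[
(x,t)\mapsto\bigl(x,\ (1-\lambda(x))\,t+\lambda(x)f(t)\bigr)
\]
restricts on each vertical segment to an increasing homeomorphism fixing the endpoints, and to the identity for $x=0,1$. So it is a homeomorphism of $Q$ equal to the identity on $\partial Q$. It maps $H$ into $\{t\ge\frac12\}$, and it maps $\{t>0\}$ into itself because it does not decrease $t$.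

Let $\theta$ be this map on each of the finitely many disjoint disks $Q_\gamma$ and the identity elsewhere. It is a homeomorphism of $S^2$ and the identity on $P\cup T$. Let $y\in Y$. If $y\in O$ lies in no $Q_\gamma$, then $\theta(y)=y\in O$. If $y\in O\cap Q_\gamma$, then $y\notin G_\gamma\supset Q^-_\gamma$, so $t(y)>0$ and $\theta(y)\in\{t>0\}\subset O$. If $y\notin O$, then $y\in H_\gamma$ for some $\gamma\in\Gamma$ by Claim 1, and $\theta(y)\in\{t\ge\frac12\}\subset O$. Hence $\theta(Y)\subset O$, and Lemma~\ref{lem:push} is proved.

\section{Proofs of the main theorems}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:B}]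
For $n=2$ this is Lemma~\ref{lem:sphere}. For $n\ge3$, Proposition~\ref{prop:coherent} and Theorem~\ref{thm:reembed} embed $X$ in $S^2$, and Lemma~\ref{lem:sphere} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X$ be an arcwise connected space of type $H$. By Lemma~\ref{lem:det}(a) it is a nondegenerate continuum, so by Theorem~\ref{thm:A} it is colocally connected at some point $z$. An arc from $z$ to any other point contains $z$. By Theorem~\ref{thm:B}, $X$ is embeddable.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The implication (1)$\Rightarrow$(2) is Theorem~\ref{thm:main}. If (2) holds, we may take $X\subset\mathbb C$; it contains an arc, so it is infinite, and the polynomials of degree less than $n$ form a Haar system of dimension $n$ on $X$ for every $n\ge2$ (Section~\ref{sec:intro}). This is (3). If (3) holds, then $X$ is compact, Hausdorff and, being arcwise connected, connected; so it is of type $H$.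
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{On the nonexistence of complex Haar systems},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak bull/\allowbreak 1971-77-05/\allowbreak S0002-9904-1971-12790-8/\allowbreak S0002-9904-1971-12790-8.pdf}

\bibitem{OT}
L. Oversteegen and E. Tymchatyn,
\emph{Extending isotopies of planar continua},
Ann. of Math. 172 (2010), 2105--2133.

\end{thebibliography}
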